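\title{The set of gradients of a $C^1$ bump on $\mathbb{R}^d$ is the closure of its interior}

\begin{abstract}
We prove that for every $d\ge 1$ and every $C^1$ function $f:\mathbb{R}^d\to\mathbb{R}$ with bounded nonempty support, the set of gradients $f'(\mathbb{R}^d)$ is the closure of its interior. The result follows from a local statement: if a value $p$ of $f'$ is attained in a bounded open set $V$ but not on its boundary, then $p$ is a limit of interior points of $f'(V)$. The proof compares sublevel sets of the tilted functions $f(x)-q\cdot x$ for all $q$ near $p$ at once and uses the continuity property of \v{C}ech cohomology.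
\end{abstract}

\section{The question}\label{sec:intro}

A \emph{bump} on $\mathbb{R}^d$ is a function $f:\mathbb{R}^d\to\mathbb{R}$ whose support, the closure of $\{f\ne0\}$, is bounded and nonempty. For a $C^1$ function $f$ we identify the derivative $f'(x)$ with the gradient, a vector in $\mathbb{R}^d$, and we write $f'(A)=\{f'(x):x\in A\}$. Which subsets of $\mathbb{R}^d$ are of the form $f'(\mathbb{R}^d)$ for a $C^1$ bump $f$? There are known sufficient conditions, and they deal only with sets that are the closure of their interior. This leads to the following question, which we take from \cite{bump}.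

\medskip
\noindent\textbf{Question.} \emph{Let $d\ge2$. Is $f'(\mathbb{R}^d)$ the closure of its interior for every $C^1$ bump $f:\mathbb{R}^d\to\mathbb{R}$?}
\medskip

The answer is known to be yes for $C^2$ bumps on $\mathbb{R}^2$, for bumps on $\mathbb{R}^2$ under some regularity assumptions weaker than $C^2$, and for $C^{d+1}$ bumps on $\mathbb{R}^d$. We show that no regularity beyond $C^1$ is needed and that the answer does not depend on $d$.

\begin{theorem}\label{thm:bump}
Let $d\ge1$ and let $f:\mathbb{R}^d\to\mathbb{R}$ be a $C^1$ bump. Then $f'(\mathbb{R}^d)=\overline{\operatorname{int}f'(\mathbb{R}^d)}$.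
\end{theorem}

For instance, a closed disk with a segment attached to it is not the set of gradients of a $C^1$ bump on the plane.

For $d=1$ the theorem is elementary: $f'(\mathbb{R})$ is compact and connected, and it is not a single point because $f$ is not constant, so it is a nondegenerate closed interval. In higher dimensions connectedness says nothing about interior points, and the following reformulation is more useful. A vector $q$ belongs to $f'(A)$ exactly when the \emph{tilted function} $x\mapsto f(x)-q\cdot x$ has a critical point in $A$. So $q$ is an interior point of $f'(A)$ when critical points survive every small further tilt, and Theorem~\ref{thm:bump} says that every slope with a critical point is a limit of such stable slopes. A maximum that beats the boundary values is the simplest stable critical point. Throughout, $B_R$ is the open ball of radius $R$ centered at $0$.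

\begin{lemma}\label{lem:origin}
If $f$ is a $C^1$ bump on $\mathbb{R}^d$, then $0\in\operatorname{int}f'(\mathbb{R}^d)$.
\end{lemma}

\begin{proof}
Replacing $f$ by $-f$ reflects the set of gradients in the origin, so we may assume $M:=\max f>0$. Let $\operatorname{supp}f\subset B_R$ and $|q|<M/(2R)$. At a maximum point of $f$ the function $f(x)-q\cdot x$ is at least $M-|q|R>M/2$, and on $\partial B_R$ it equals $-q\cdot x\le|q|R<M/2$. Hence its maximum over $\overline{B}_R$ is attained at a point $x\in B_R$, and there $f'(x)=q$. Thus $B_{M/(2R)}\subset f'(\mathbb{R}^d)$.
\end{proof}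

A general gradient $p=f'(x_0)$ does not come from an extremum of the tilted function. The proof of Theorem~\ref{thm:bump} replaces extrema by critical points that change the cohomology of sublevel sets. These are stable for a similar reason, and the main point is to show that they occur for slopes arbitrarily close to $p$. Section~\ref{sec:local} states the local theorems behind Theorem~\ref{thm:bump} and tests their hypotheses. Section~\ref{sec:model} works out the method for $f(x)=x^3$. Section~\ref{sec:cech} contains the topological tool, Section~\ref{sec:proof} the main proof, and Section~\ref{sec:deduce} the deductions.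

\section{Local statements and the role of their hypotheses}\label{sec:local}

If $f$ is $C^2$ near $x_0$ and the Hessian at $x_0$ is invertible, the inverse function theorem shows that $f'(x_0)$ is an interior point of $f'(U)$ for every neighborhood $U$ of $x_0$. Without such an assumption nothing can be learned near the single point $x_0$.

\begin{example}\label{ex:point}
Let $d\ge2$. Multiply $x_1^2+x_1$ by a smooth compactly supported function that equals $1$ near $0$. The result is a $C^\infty$ bump $f$ with $f'(0)=e_1\ne0$, and $f'(x)=(2x_1+1)e_1$ near $0$. So $f'(U)$ lies in a line for every small ball $U$ containing $0$.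
\end{example}

In this example the fiber $\{x:f'(x)=e_1\}$ contains a piece of the hyperplane $x_1=0$. For the polynomial $x_1^2+x_1$ the fiber is the whole hyperplane. For a bump, a fiber over $p\neq0$ lies in the support and is compact, so the flat behavior cannot continue indefinitely. This suggests that the answer to the question is yes, and that the interior points should be sought in a region that encloses a whole piece of the fiber.

\begin{theorem}\label{thm:local}
Let $d\ge1$, let $V\subset\mathbb{R}^d$ be bounded and open, let $f$ be $C^1$ on a neighborhood of $\overline{V}$, let $x_0\in V$ and $p=f'(x_0)$. If $p\notin f'(\partial V)$, then $p\in\overline{\operatorname{int}f'(V)}$.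
\end{theorem}

\begin{theorem}\label{thm:component}
Let $\Omega\subset\mathbb{R}^d$ be open, $f\in C^1(\Omega)$, $p\in\mathbb{R}^d$, and let $K$ be a nonempty compact connected component of $\{x\in\Omega:f'(x)=p\}$. Then $p\in\overline{\operatorname{int}f'(U)}$ for every open set $U$ with $K\subset U\subset\Omega$.
\end{theorem}

We prove Theorem~\ref{thm:local} and deduce the other two theorems from it. Conversely, Theorem~\ref{thm:component} contains Theorem~\ref{thm:local}: if $p\notin f'(\partial V)$, then $\{x\in V:f'(x)=p\}$ is compact, and one takes $\Omega=U=V$ and for $K$ the component of $x_0$. For a bump and $p\ne0$ all components of the fiber over $p$ are compact, so Theorem~\ref{thm:component} localizes Theorem~\ref{thm:bump}: around each component of each such fiber, the gradients already have interior points accumulating at $p$. Example~\ref{ex:point} shows that neighborhoods of $K$ cannot be replaced by neighborhoods of a point of $K$.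

\begin{example}[the boundary condition and the compactness of $K$ are needed]\label{ex:boundary}
Let $d\ge2$ and $f(x)=x_1^2$ on a ball centered at $0$, or on $\mathbb{R}^d$. All gradients lie on the line $\mathbb{R}e_1$. The fiber over $p=0$ is the part of the hyperplane $x_1=0$ in the domain; it reaches the boundary of the ball, and it is not compact.
\end{example}

\begin{example}[the gradient structure is needed]\label{ex:field}
Let $d\ge2$ and let $h\not\equiv0$ be continuous with support in $B_R$. The vector field $x\mapsto h(x)e_1$ vanishes on $\partial B_R$, so each of its nonzero values satisfies the analog of the boundary condition in Theorem~\ref{thm:local}. Its range lies in a line.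
\end{example}

Example~\ref{ex:field} rules out any proof that treats $f'$ merely as a continuous map. In particular the Brouwer degree of $f'$ is not enough. If $\deg(f',V,p)\neq0$, then every $q$ near $p$ has the same nonzero degree and is a value of $f'$, so $p$ is an interior point; but the degree may vanish.

\begin{example}[degree zero]\label{ex:degree}
Let $f(x)=x_1^3+x_2^2+\dots+x_d^2$, $V=B_1$, $p=0$. The gradient $(3x_1^2,2x_2,\dots,2x_d)$ vanishes only at $0$, so Theorem~\ref{thm:local} applies. The vectors $-te_1$ with $t>0$ are not gradients, hence the degree is $0$ near $p$, and $p$ is not an interior point of $f'(V)$. So the closure in the conclusion of Theorem~\ref{thm:local} cannot be removed.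
\end{example}

\section{The method for $f(x)=x^3$}\label{sec:model}

The degree counts the critical points of $f(x)-q\cdot x$ with signs and forgets their heights. In Example~\ref{ex:degree} with $d=1$ and $q>0$ there are two critical points, a local maximum and a local minimum, and their signs cancel. Their heights differ, and sublevel sets can tell them apart.

For compact sets $A\subset X$ we call the pair $(X,A)$ \emph{acyclic} if $\check H^k(X,A)=0$ for all $k$. Here $\check H^*$ is \v{C}ech cohomology, recalled in Section~\ref{sec:cech}. In this section we need only three facts. If $X$ and $A$ are closed intervals with the same left endpoint, the pair is acyclic. The group $\check H^0(X)$ consists of the locally constant functions $X\to\mathbb{Z}$. The sequence $\check H^0(X)\to\check H^0(A)\to\check H^1(X,A)$ is exact, so $(X,A)$ is not acyclic if some locally constant function on $A$ has no locally constant extension to $X$.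

Let $f(x)=x^3$, $V=(-3,3)$, $p=0$, so that $f'(V)=[0,27)$. Fix $0<\varepsilon\le1$. For $|q|\le3\varepsilon^2$ put $G_q(x)=x^3-qx$ and
\[
P_q=\{x\in\overline V:G_q(x)\le2\varepsilon^3\},\qquad Q_q=\{x\in\overline V:G_q(x)\le-\varepsilon^3/4\}.
\]
Both sets contain $-3$, since $G_q(-3)\le-18$.

\emph{The fibers.} For $q\le0$ the function $G_q$ is increasing, so $P_q$ and $Q_q$ are intervals with left endpoint $-3$, and the pair is acyclic. For $q=3t^2$ with $0<t\le\varepsilon$, the function $G_q$ increases up to the value $2t^3$ at $-t$, decreases to $-2t^3$ at $t$, and then increases. Since $2t^3\le2\varepsilon^3$, the set $P_q$ is again an interval with left endpoint $-3$. The set $Q_q$ consists of an interval with left endpoint $-3$ contained in $[-3,-t)$ and, exactly when $-2t^3\le-\varepsilon^3/4$, a second component containing $t$. This condition reads $t\ge\varepsilon/2$. Therefore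
\[
(P_q,Q_q)\ \text{is not acyclic}\quad\Longleftrightarrow\quad \tfrac34\varepsilon^2\le q\le3\varepsilon^2 .
\]
All these slopes are interior points of $f'(V)$, and they tend to $p=0$ as $\varepsilon\to0$. The pair for $q=p$ is acyclic: the critical point of $x^3$ is invisible to the sublevel sets of $x^3$. So one cannot work with the slope $p$ alone, and for a general $f$ one does not know in advance which slopes are the good ones. The way out is to consider all slopes at once.

\emph{The total pair.} Let $P$ and $Q$ be the sets of $(x,q)\in\overline V\times[-3\varepsilon^2,3\varepsilon^2]$ with $x\in P_q$ and $x\in Q_q$, respectively; see Figure~\ref{fig:model}. The set $Q$ misses the line $x=0$, because $G_q(0)=0$. So $\operatorname{sign}x$ is a locally constant function on $Q$. On the segment $\{(x,3\varepsilon x):|x|\le\varepsilon\}$ we have $G_q(x)=x^3-3\varepsilon x^2\le0$, with values $-4\varepsilon^3$ and $-2\varepsilon^3$ at the ends. The segment thus lies in $P$ and joins two points of $Q$ with opposite signs of $x$. Hence $\operatorname{sign}x$ has no locally constant extension to $P$, and $(P,Q)$ is not acyclic. This argument needs no knowledge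 of the critical points of $G_q$. It uses only that $f(x)$ is small compared with $|x|$ near $0$, so that a tilt in the direction of $x$ makes $G_q(x)$ negative.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\begin{scope}
\clip (-3,-3) rectangle (3,3);
\fill[gray!20] (-3,-3.75) -- plot[domain=0.5:2.1,samples=60] (\x,{(\x)*(\x)-2/(\x)}) -- (-3,3.5) -- cycle;
\fill[gray!60] (-3,3.5) -- plot[domain=-1.9:-0.07,samples=150] (\x,{(\x)*(\x)+1/(4*(\x))}) -- (-3,-3.6) -- cycle;
\fill[gray!60] plot[domain=0.07:1.8,samples=150] (\x,{(\x)*(\x)+1/(4*(\x))}) -- cycle;
\end{scope}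
\draw (-3,-3) rectangle (3,3);
\draw[dashed] (0,-3) node[below] {$x=0$} -- (0,3);
\draw[dotted,thick] (-3,0.75) -- (3,0.75) node[right] {$q=3/4$};
\draw[very thick] (-1,-3) -- (1,3);
\node at (-2.1,-1.5) {$Q$};
\node at (1.25,2.5) {$Q$};
\node at (-0.75,1.8) {$P\setminus Q$};
\node[below] at (3,-3) {$x=3$};
\node[below] at (-3,-3) {$x=-3$};
\node[right] at (3,3) {$q=3$};
\node[right] at (3,-3) {$q=-3$};
\end{tikzpicture}
\caption{The sets $Q=\{x^3-qx\le-1/4\}$ (dark) and $P=\{x^3-qx\le2\}$ (dark and light) in the square $|x|\le3$, $|q|\le3$. The segment $q=3x$ lies in $P$ and joins points of $Q$ on the two sides of the line $x=0$, which $Q$ does not meet. Every horizontal slice of $P$ is an interval; the slice of $Q$ has two components exactly for $q\ge3/4$.}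
\label{fig:model}
\end{figure}

The general proof attaches to each slope $q$ near $p$ a compact pair $(P_q,Q_q)$ of sublevel sets and establishes four facts.
\begin{enumerate}
\item If $q\notin f'(V)$, a flow pushes $P_q$ into $Q_q$, so the pair is acyclic (Lemma~\ref{lem:flow}).
\item If $q$ is a limit of slopes outside $f'(V)$, that is, if $q\notin\operatorname{int}f'(V)$, the pair is still acyclic (Lemma~\ref{lem:limit}).
\item If all pairs $(P_q,Q_q)$ are acyclic, so is the total pair $(P,Q)$ (Lemma~\ref{lem:glue}).
\item The total pair is not acyclic (Lemma~\ref{lem:link}); the segment above becomes a $d$-dimensional disk.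
\end{enumerate}
By (3) and (4) some pair $(P_q,Q_q)$ is not acyclic, and by (2) this $q$ is an interior point of $f'(V)$.

\section{\v{C}ech cohomology and a gluing lemma}\label{sec:cech}

Sublevel sets of $C^1$ functions need not be polyhedra: for $g(x)=x^4\sin^2(1/x)$, $g(0)=0$, the set $\{g\le0\}$ consists of $0$ and the points $1/(k\pi)$, $k\in\mathbb{Z}\setminus\{0\}$. Steps (2) and (3) pass to decreasing intersections of such sets, and singular cohomology does not behave well under this operation. For example, let $X$ be the closure of $\{(x,\sin(1/x)):0<x\le1\}$. It has two path components, although it is the intersection of the path connected compact sets $X\cup([0,1/n]\times[-1,1])$. \v{C}ech cohomology has the required continuity.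

A \emph{compact pair} $(X,A)$ consists of a compact metrizable space $X$ and a closed subset $A$; empty sets are allowed. A \emph{map of pairs} $(X,A)\to(Y,B)$ is a continuous map $X\to Y$ that sends $A$ into $B$. The group $\check H^k(X,A)$, with integer coefficients, is the direct limit, over finite open covers $\mathcal U$ of $X$ ordered by refinement, of the simplicial cohomology groups of the nerve of $\mathcal U$ relative to the subcomplex of simplices whose sets have a common point in $A$. On compact pairs it agrees with Alexander--Spanier cohomology. We use only the following standard properties; see \cite[Ch.~IX--X]{ES} and \cite[Ch.~6, Sec.~6]{Spanier}.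

\begin{itemize}
\item[(H1)] A map of pairs $\varphi:(X,A)\to(Y,B)$ induces homomorphisms $\varphi^*:\check H^k(Y,B)\to\check H^k(X,A)$, functorially; for an inclusion, $\varphi^*$ is called restriction. Maps that are homotopic through maps of pairs induce the same homomorphism. For closed sets $B\subset A\subset X$ there is an exact sequence
\[
\check H^{k-1}(A,B)\to\check H^k(X,A)\to\check H^k(X,B)\to\check H^k(A,B),
\]
whose last two arrows are restrictions, and $\check H^*(A,A)=0$. The cohomology of a finite disjoint union of pairs is the direct sum of their cohomologies. On triangulable pairs $\check H^*$ agrees with singular cohomology; in particular $\check H^d(\overline B_s,\partial B_s)\cong\mathbb{Z}$ for $d\ge1$.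
\item[(H2)] \emph{Strong excision.} A map of compact pairs $(X,A)\to(Y,B)$ that restricts to a bijection $X\setminus A\to Y\setminus B$ induces isomorphisms in cohomology.
\item[(H3)] \emph{Continuity.} Let $(X_n,A_n)$ be compact pairs with $X_{n+1}\subset X_n$ and $A_{n+1}\subset A_n$, and let $X=\bigcap X_n$, $A=\bigcap A_n$. Then restriction identifies $\check H^k(X,A)$ with $\varinjlim\check H^k(X_n,A_n)$. That is, every class in $\check H^k(X,A)$ is the restriction of a class on some $(X_n,A_n)$, and a class on $(X_n,A_n)$ that restricts to zero on $(X,A)$ restricts to zero on $(X_m,A_m)$ for some $m\ge n$.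
\end{itemize}

By the first half of (H3), a decreasing intersection of acyclic pairs is acyclic.

We turn to step (3). If each $P_q$ could be deformed into $Q_q$ continuously in $q$, the total pair would be acyclic by homotopy invariance. But for the slopes in step (2) the tilted function may have critical points, no deformation is available, and all that is known is the vanishing of cohomology. The gluing must therefore be carried out at the level of cohomology. We assume that a nonzero class exists and follow it, by repeated bisection of the base, down to a single fiber.

Let $D=[-\rho,\rho]^d$, let $(P,Q)$ be a compact pair and let $\pi:P\to D$ be continuous. For closed $A\subset D$ put $P_A=\pi^{-1}(A)$ and $Q_A=Q\cap P_A$.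

\begin{lemma}\label{lem:split}
Let $A_1,A_2\subset D$ be closed and $A=A_1\cup A_2$. If $(P_{A_1\cap A_2},Q_{A_1\cap A_2})$ is acyclic, then restriction
\[
\check H^k(P_A,Q_A)\to\check H^k(P_{A_1},Q_{A_1})\oplus\check H^k(P_{A_2},Q_{A_2})
\]
is an isomorphism for every $k$.
\end{lemma}

\begin{proof}
Let $T=P_{A_1\cap A_2}$. The plan is to add the overlap $T$ to the subspaces, which does not change cohomology, after which the pair over $A$ splits into two.

Let $S$ be one of $A,A_1,A_2$; then $T\subset P_S$. For the inclusion $(T,Q\cap T)\to(Q_S\cup T,Q_S)$ both differences equal $T\setminus Q$, so by (H2) and the hypothesis the pair $(Q_S\cup T,Q_S)$ is acyclic. The exact sequence for $Q_S\subset Q_S\cup T\subset P_S$ then shows that restriction $\check H^k(P_S,Q_S\cup T)\to\check H^k(P_S,Q_S)$ is an isomorphism.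

Next consider the map of pairs given by the two inclusions,
\[
\bigl(P_{A_1}\sqcup P_{A_2},\ (Q_{A_1}\cup T)\sqcup(Q_{A_2}\cup T)\bigr)\to(P_A,Q_A\cup T).
\]
A point of $P_{A_i}$ outside $Q_{A_i}\cup T$ lies outside $Q_A\cup T$. Conversely, if $z\in P_A\setminus(Q_A\cup T)$, then $\pi(z)$ lies in exactly one of $A_1,A_2$, so $z$ has exactly one preimage. By (H2) the map induces an isomorphism. In the square of restriction maps
\[
\begin{array}{ccc}
\check H^k(P_A,Q_A\cup T)&\longrightarrow&\check H^k(P_{A_1},Q_{A_1}\cup T)\oplus\check H^k(P_{A_2},Q_{A_2}\cup T)\\[2pt]
\big\downarrow&&\big\downarrow\\[2pt]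
\check H^k(P_A,Q_A)&\longrightarrow&\check H^k(P_{A_1},Q_{A_1})\oplus\check H^k(P_{A_2},Q_{A_2}),
\end{array}
\]
which commutes by functoriality, the top arrow and both vertical arrows are isomorphisms. Hence so is the bottom arrow.
\end{proof}

\begin{lemma}[gluing]\label{lem:glue}
If $(P_{\{q\}},Q_{\{q\}})$ is acyclic for every $q\in D$, then $(P,Q)$ is acyclic.
\end{lemma}

\begin{proof}
A \emph{box} is a set $A=\prod_{i=1}^d[a_i,b_i]\subset D$ with $a_i\le b_i$; its \emph{dimension} is the number of indices $i$ with $a_i<b_i$. We show by induction on $j$ that $(P_A,Q_A)$ is acyclic for every box $A$ of dimension $j$. The case $j=0$ is the hypothesis, and the case $A=D$ is the lemma.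

Let $A$ have dimension $j\ge1$, fix $i$ with $a_i<b_i$, and suppose that $\alpha\in\check H^k(P_A,Q_A)$ is nonzero. Cut $A$ into two boxes at the midpoint of the $i$th side. They meet in a box of dimension $j-1$, over which the pair is acyclic by the induction hypothesis. By Lemma~\ref{lem:split}, $\alpha$ restricts to a nonzero class over one of the halves; call this half $A_1$. Repeat with $A_1$, always cutting the $i$th side. This gives boxes $A\supset A_1\supset A_2\supset\cdots$ such that the restriction of $\alpha$ to $(P_{A_n},Q_{A_n})$ is nonzero for every $n$. The intersection $A_\infty=\bigcap A_n$ is a box of dimension $j-1$, and $(P_{A_\infty},Q_{A_\infty})$ is the intersection of the pairs $(P_{A_n},Q_{A_n})$. It is acyclic by the induction hypothesis, so $\alpha$ restricts to zero on it. By the second half of (H3), $\alpha$ restricts to zero on some $(P_{A_n},Q_{A_n})$, a contradiction.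
\end{proof}

\section{Proof of Theorem~\ref{thm:local}}\label{sec:proof}

Replace $V$ by $V-x_0$ and $f$ by $x\mapsto f(x_0+x)-f(x_0)-p\cdot x$. This translates all sets of gradients by $-p$, so we may assume
\[
x_0=0,\qquad f(0)=0,\qquad p=f'(0)=0\notin f'(\partial V).
\]
The set $\partial V$ is compact and nonempty, and $|f'|$ is continuous and positive on it. Fix $\eta$ with $0<\eta<\min_{\partial V}|f'|$. We shall find $q\in\operatorname{int}f'(V)$ with $|q|\le\eta/4$. Since $\eta$ can be taken arbitrarily small, this proves the theorem.

\subsection*{Sublevel pairs that ignore the boundary}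

In Section~\ref{sec:model} the pair consisted of two sublevel sets of one function. In general the boundary of $V$ spoils step (1) for such pairs. For $G(x)=x$ on $[0,1]$, which has no critical point, the pair $(\{G\le\frac12\},\{G\le-1\})=([0,\frac12],\emptyset)$ is not acyclic: the descending flow leaves the domain before it reaches the lower level. We therefore keep one level $\kappa$ and obtain the larger set by lowering the function inside $V$. The two sets then coincide near $\partial V$, where no motion is needed. The lowering must not create critical points, so the cutoff function may vary only where $|f'|$ is large. The hypothesis $0\notin f'(\partial V)$ provides room for this.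

Let $W=\{x\in\overline V:|f'(x)|\le\eta\}$. It is compact, contains $0$, and misses $\partial V$ by the choice of $\eta$. Choose a smooth function $\chi:\mathbb{R}^d\to[0,1]$ with compact support in $V$ and $\chi=1$ on a neighborhood of $W$. Choose $\tau>0$ with
\begin{equation}\label{eq:tau}
\tau\sup|\nabla\chi|\le\eta/8 .
\end{equation}
For $q\in\mathbb{R}^d$, $\sigma\in[0,\tau]$ and $\kappa\in\mathbb{R}$ define
\[
G^\sigma_q(x)=f(x)-q\cdot x-\sigma\chi(x),
\]
\[
P_q(\kappa)=\{x\in\overline V:G^\tau_q(x)\le\kappa\},\qquad Q_q(\kappa)=\{x\in\overline V:G^0_q(x)\le\kappa\}.
\]
These sets are compact, and $Q_q(\kappa)\subset P_q(\kappa)$ because $G^\tau_q\le G^0_q$. Where $\chi=1$ they are the sublevel sets of $f(x)-q\cdot x$ at the levels $\kappa+\tau$ and $\kappa$; where $\chi=0$ they agree.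

\subsection*{Slopes without critical points}

\begin{lemma}\label{lem:flow}
If $|q|<\eta/2$ and $q\notin f'(V)$, then $(P_q(\kappa),Q_q(\kappa))$ is acyclic for every $\kappa$.
\end{lemma}

\begin{proof}
Put $g=f'-q$ and $a=|g|$ on $\overline V$. On $V$ we have $a>0$ by hypothesis, and on $\partial V$ because $|f'|>\eta>|q|$. So $m:=\min_{\overline V}a>0$.

\emph{The cutoff term is small.} We have $\nabla G^\sigma_q=g+u$ with $u=-\sigma\nabla\chi$, and we claim that $|u|\le a/4$ on $\overline V$ for all $\sigma\in[0,\tau]$. This holds where $\nabla\chi=0$. A point where $\nabla\chi\ne0$ is not in $W$, so there $a\ge|f'|-|q|>\eta/2$, and \eqref{eq:tau} gives $|u|\le\eta/8<a/4$.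

\emph{A smooth descent direction.} The field $-g$ is only continuous, so its trajectories need not be unique. We replace it by a smooth field. By the Weierstrass approximation theorem there is a polynomial vector field $\tilde N$ such that $e:=\tilde N+g$ satisfies $|e|\le m/5\le a/5$ on $\overline V$. Then
\[
\nabla G^\sigma_q\cdot\tilde N=(g+u)\cdot(-g+e)\le-a^2+\frac{a^2}{5}+\frac{a^2}{4}+\frac{a^2}{20}=-\frac{a^2}{2}\le-\frac{m^2}{2}.
\]
So $N=2\tilde N/m^2$ satisfies
\begin{equation}\label{eq:descent}
\nabla G^\sigma_q\cdot N\le-1\quad\text{on }\overline V,\ \text{for all }\sigma\in[0,\tau].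
\end{equation}

\emph{The flow.} The gap between $G^0_q$ and $G^\tau_q$ at $x$ is $\tau\chi(x)$, so we move along $N$ with this speed factor. The field $Y=\tau\chi N$ is smooth on $\mathbb{R}^d$ with compact support in $V$, so it has a global flow $(\theta_t)_{t\in\mathbb{R}}$, jointly continuous in $(t,x)$. Points outside $V$ are fixed, and by uniqueness of trajectories no point of $V$ can flow to one of them. Thus $\theta_t(\overline V)=\overline V$. Fix $x\in\overline V$ and write $x_t=\theta_t(x)$. For fixed $\sigma\in[0,\tau]$, the chain rule and \eqref{eq:descent} give
\[
\frac{d}{dt}G^\sigma_q(x_t)=\tau\chi(x_t)\,(\nabla G^\sigma_q\cdot N)(x_t)\le0 .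
\]
With $\sigma=\tau$ and $\sigma=0$ we see that $\theta_t$ maps $P_q(\kappa)$ into itself and $Q_q(\kappa)$ into itself for $t\ge0$. Now let $\sigma$ decrease along the way, $\sigma(t)=\tau(1-t)$ for $0\le t\le1$. The derivative acquires the term $-\sigma'(t)\chi(x_t)=\tau\chi(x_t)$, which the descent absorbs:
\[
\frac{d}{dt}G^{\sigma(t)}_q(x_t)=\tau\chi(x_t)+\tau\chi(x_t)\,(\nabla G^{\sigma(t)}_q\cdot N)(x_t)\le0 .
\]
Hence $G^0_q(\theta_1(x))\le G^\tau_q(x)$, that is, $\theta_1$ maps $P_q(\kappa)$ into $Q_q(\kappa)$.

So $(\theta_t)_{0\le t\le1}$ is a homotopy through maps of the pair $(P_q(\kappa),Q_q(\kappa))$ to itself, from the identity to a map that factors through the pair $(Q_q(\kappa),Q_q(\kappa))$. By (H1) the identity of $\check H^k(P_q(\kappa),Q_q(\kappa))$ factors through the zero group.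
\end{proof}

\subsection*{Limits of slopes without critical points}

The next lemma is the stability statement that generalizes Lemma~\ref{lem:origin}: a slope whose pair is not acyclic is an interior point of $f'(V)$. To apply (H3) we need a decreasing sequence of pairs. The pairs for slopes $q_n\to q$ at the same level $\kappa$ are not nested, so we raise the levels by amounts $h_n\downarrow0$ that dominate the change caused by the change of slope. This is why Lemma~\ref{lem:flow} was stated for all levels.

\begin{lemma}\label{lem:limit}
If $|q|<\eta/2$ and $q\notin\operatorname{int}f'(V)$, then $(P_q(\kappa),Q_q(\kappa))$ is acyclic for every $\kappa$.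
\end{lemma}

\begin{proof}
Let $R=\max_{x\in\overline V}|x|$ and $h_n=2^{-n}$. Every neighborhood of $q$ contains a point outside $f'(V)$. Choose $q_n\notin f'(V)$ with $|q_n|<\eta/2$ and $R|q_n-q|\le h_n/4$. On $\overline V$ we have $|G^\sigma_{q_n}(x)-G^\sigma_q(x)|=|(q_n-q)\cdot x|\le h_n/4$ for every $\sigma$. Put $X_n=P_{q_n}(\kappa+h_n)$ and $A_n=Q_{q_n}(\kappa+h_n)$. Then
\[
P_q(\kappa+\tfrac34h_n)\subset X_n\subset P_q(\kappa+\tfrac54h_n),\qquad
Q_q(\kappa+\tfrac34h_n)\subset A_n\subset Q_q(\kappa+\tfrac54h_n).
\]
Since $\frac54h_{n+1}=\frac58h_n<\frac34h_n$, we get
\[
X_{n+1}\subset P_q(\kappa+\tfrac54h_{n+1})\subset P_q(\kappa+\tfrac34h_n)\subset X_n,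
\]
and the same chain with $Q$ gives $A_{n+1}\subset A_n$. Since $h_n\to0$, the displayed inclusions give $\bigcap X_n=P_q(\kappa)$ and $\bigcap A_n=Q_q(\kappa)$. Each pair $(X_n,A_n)$ is acyclic by Lemma~\ref{lem:flow}, so the intersection is acyclic by (H3).
\end{proof}

\subsection*{The total pair}

It remains to use the information that $0$ is a critical point of $f$. Put $\rho=\eta/(4\sqrt d)$ and $D=[-\rho,\rho]^d$, so that $|q|\le\eta/4$ for $q\in D$. Choose $s>0$ so small that
\begin{equation}\label{eq:s}
\chi=1\ \text{on }\overline B_s,\qquad |f(x)|\le\tfrac{\rho}{2}|x|\ \text{ for }|x|\le s,\qquad\rho s\le\tau .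
\end{equation}
The first condition can be met because $0\in W$, and it implies $\overline B_s\subset V$. The second can be met because $f(0)=0$ and $f'(0)=0$. On the sphere $|x|=s$ the tilt of size $\rho$ in the direction of $x$ lowers $f$ by $\rho s$, while $f\le\rho s/2$; at the center no tilt changes the value $0$. The level
\[
\kappa_0=-\rho s/2
\]
separates the two. Let
\[
P=\{(x,q)\in\overline V\times D:G^\tau_q(x)\le\kappa_0\},\qquad Q=\{(x,q)\in\overline V\times D:G^0_q(x)\le\kappa_0\}.
\]
This is a compact pair.

\begin{lemma}\label{lem:link}
$\check H^d(P,Q)\ne0$.
\end{lemma}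

\begin{proof}
We construct maps of pairs $(\overline B_s,\partial B_s)\xrightarrow{\ \lambda\ }(P,Q)\xrightarrow{\ \mu\ }(\overline B_s,\partial B_s)$ whose composition is homotopic to the identity.

Let $\lambda(x)=(x,\rho x/s)$ for $|x|\le s$. Here $|\rho x/s|\le\rho$, so $\rho x/s\in D$. By \eqref{eq:s}, for $|x|\le s$,
\[
G^\tau_{\rho x/s}(x)=f(x)-\rho|x|^2/s-\tau\le\rho s/2-0-\rho s=\kappa_0,
\]
and for $|x|=s$,
\[
G^0_{\rho x/s}(x)=f(x)-\rho s\le\rho s/2-\rho s=\kappa_0 .
\]
So $\lambda$ maps $\overline B_s$ into $P$ and $\partial B_s$ into $Q$.

Since $G^0_q(0)=0>\kappa_0$, no point $(0,q)$ lies in $Q$. As $Q$ is compact, there is $\delta\in(0,s]$ with $|x|\ge\delta$ for all $(x,q)\in Q$. Let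
\[
\mu(x,q)=\frac{s\,x}{\max\{|x|,\delta\}} .
\]
This map is continuous, $|\mu|\le s$ on $P$, and $|\mu|=s$ on $Q$.

For $|x|=s$ we have $\mu(\lambda(x))=x$, because $\delta\le s$. The homotopy $(1-t)x+t\mu(\lambda(x))$ stays in the convex set $\overline B_s$ and fixes $\partial B_s$ pointwise. By (H1), $\lambda^*\circ\mu^*$ is the identity of $\check H^d(\overline B_s,\partial B_s)\cong\mathbb{Z}$. It factors through $\check H^d(P,Q)$, which is therefore nonzero.
\end{proof}

\subsection*{Conclusion}

Apply Lemma~\ref{lem:glue} to $(P,Q)$ and the projection $\pi(x,q)=q$. The pair over a point $q\in D$ is a copy of $(P_q(\kappa_0),Q_q(\kappa_0))$. By Lemma~\ref{lem:link} the pair $(P,Q)$ is not acyclic, so there is $q\in D$ such that $(P_q(\kappa_0),Q_q(\kappa_0))$ is not acyclic. Since $|q|\le\eta/4<\eta/2$, Lemma~\ref{lem:limit} gives $q\in\operatorname{int}f'(V)$. This proves Theorem~\ref{thm:local}. \hfill$\square$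

\section{Proofs of Theorems~\ref{thm:bump} and~\ref{thm:component}}\label{sec:deduce}

\begin{proof}[Proof of Theorem~\ref{thm:bump}]
Let $\operatorname{supp}f\subset B_R$. Then $f'=0$ outside $B_R$, so $f'(\mathbb{R}^d)=f'(\overline B_R)$ is compact, and it contains the closure of its interior. Conversely, let $p=f'(x_0)$. If $p=0$, then $p$ is an interior point by Lemma~\ref{lem:origin}. If $p\ne0$, then $x_0\in B_R$ and $f'=0\ne p$ on $\partial B_R$. Theorem~\ref{thm:local} with $V=B_R$ gives $p\in\overline{\operatorname{int}f'(B_R)}\subset\overline{\operatorname{int}f'(\mathbb{R}^d)}$.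
\end{proof}

For Theorem~\ref{thm:component} we must enclose $K$ in a small open set whose boundary misses the fiber. Other components of the fiber may accumulate at $K$, so a thin neighborhood of $K$ itself need not work. We first enlarge $K$ to a set that is open and closed in the fiber. Recall that in a compact Hausdorff space each connected component is the intersection of all sets that are both open and closed (clopen) and contain it.

\begin{proof}[Proof of Theorem~\ref{thm:component}]
Let $C=\{x\in\Omega:f'(x)=p\}$, a relatively closed subset of $\Omega$. Choose a compact set $L\subset U$ with $K\subset\operatorname{int}L$. Then $C\cap L$ is compact. A connected subset of $C\cap L$ that contains $K$ is a connected subset of $C$, hence equals $K$; so $K$ is a component of $C\cap L$. Therefore the complements in $C\cap L$ of the clopen subsets of $C\cap L$ containing $K$ form an open cover of $(C\cap L)\setminus K$. This set contains the compact set $C\cap\partial L$, so finitely many of the complements cover $C\cap\partial L$. The intersection $E$ of the corresponding clopen sets (take $E=C\cap L$ if $C\cap\partial L=\emptyset$) is clopen in $C\cap L$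 and satisfies $K\subset E\subset\operatorname{int}L$.

The sets $E$ and $F=(C\cap L)\setminus E$ are compact and disjoint. Choose $\delta>0$ smaller than the distance from $E$ to $\mathbb{R}^d\setminus\operatorname{int}L$ and, if $F\neq\emptyset$, smaller than the distance from $E$ to $F$. Let $V=\{x:\operatorname{dist}(x,E)<\delta\}$, a bounded open set containing $E$. Every point of $\overline V$ is at distance at most $\delta$ from $E$, so $\overline V\subset\operatorname{int}L\subset U$ and $\overline V\cap F=\emptyset$. Hence $\overline V\cap C=E\subset V$, which gives $p\notin f'(\partial V)$. The function $f$ is $C^1$ on the neighborhood $\Omega$ of $\overline V$. Theorem~\ref{thm:local}, applied with any $x_0\in K$, yields $p\in\overline{\operatorname{int}f'(V)}\subset\overline{\operatorname{int}f'(U)}$.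
\end{proof}

\begin{thebibliography}{9}

\bibitem{bump}
\emph{Bump Functions With H\"older Derivatives},
\texttt{https://\allowbreak homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak BCFD394C69EF2AC7\allowbreak 7CA54C4347C96E00/\allowbreak S0008414X00033769a.pdf/\allowbreak bump-functions-with-\allowbreak holder-derivatives.pdf}

\bibitem{ES}
Eilenberg and Steenrod, \emph{Foundations of Algebraic Topology}.

\bibitem{Spanier}
Spanier, \emph{Algebraic Topology}.

\end{thebibliography}
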